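# How far the circular chromatic number can drop when one vertex is deleted

## Cones, and the targets $r'=\lceil r\rceil+1$

Delete one vertex from a graph. The chromatic number stays the same or drops by $1$. We ask the same question for a finer, rational-valued invariant, the circular chromatic number: which pairs (value after deletion, value before deletion) occur?

All graphs are finite and simple.

**Definition (circular coloring).** For integers $k\ge 2d\ge 2$, a $(k,d)$-coloring of a graph $G$ is a map $c:V(G)\to\{0,1,\dots,k-1\}$ with $d\le |c(x)-c(y)|\le k-d$ for every edge $xy$. The circular chromatic number is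
$$\chi_c(G)=\min\{k/d : G\text{ admits a }(k,d)\text{-coloring}\}.$$

The condition says that the colors of adjacent vertices are at distance at least $d$ on a cycle of length $k$. For $d=1$ it is ordinary proper coloring. For example, coloring the vertices of a $5$-cycle, in order along the cycle, by $0,2,4,1,3$ is a $(5,2)$-coloring, since consecutive colors differ by $2$ or $3$.

We recall two facts. The minimum exists and is rational. For every graph with at least one edge,
$$\chi(G)-1<\chi_c(G)\le\chi(G),\qquad\text{so}\qquad \chi(G)=\lceil\chi_c(G)\rceil. \tag{1}$$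

**Definition (the target graphs).** For $k\ge2d\ge2$, the graph $K_{k/d}$ has vertex set $\mathbb Z_k=\{0,\dots,k-1\}$, with $y\sim y'$ if and only if $d\le|y-y'|\le k-d$.

A homomorphism $G\to H$ is a map of vertices that sends edges to edges. A $(k,d)$-coloring of $G$ is exactly a homomorphism $G\to K_{k/d}$. Hence, by composition, $G\to H$ implies $\chi_c(G)\le\chi_c(H)$; in particular this holds when $G$ is a subgraph of $H$. Examples: $K_{n/1}=K_n$, and $K_{5/2}$ has edges $\{i,i+2\}$ mod $5$, so it is a $5$-cycle. Rotations $y\mapsto y+t$ are automorphisms of $K_{k/d}$.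

**Lemma 1.** (a) $\chi_c(K_{k/d})=k/d$. (b) If $p/q\le k/d$, then $K_{p/q}\to K_{k/d}$.

*Proof.* (a) The identity map gives $\chi_c(K_{k/d})\le k/d$. For the other inequality, we first show that an independent set $I$ has at most $d$ elements. By rotation we may assume $0\in I$. The other elements of $I$ are not adjacent to $0$, so they lie in $\{\pm1,\dots,\pm(d-1)\}$ mod $k$. This set is the union of the $d-1$ pairs $\{i,i-d\}$, $1\le i\le d-1$. Each pair is an edge, because its two elements differ by $d\le k-d$; so $I$ contains at most one element of each, and $|I|\le 1+(d-1)=d$.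

Now let $c$ be an $(a,b)$-coloring of $K_{k/d}$. For $j\in\mathbb Z_a$, the set $\{y: c(y)\in\{j,j+1,\dots,j+b-1\}\}$ (colors mod $a$) is independent, since two colors in a window of $b$ consecutive residues are at cyclic distance less than $b$. So it has at most $d$ elements. Sum over the $a$ values of $j$. Each of the $k$ vertices is counted $b$ times, so $bk\le ad$, that is, $a/b\ge k/d$.

(b) Put $h(i)=\lfloor ik/p\rfloor\in\{0,\dots,k-1\}$ for $0\le i\le p-1$. Let $m=i-j$ with $q\le m\le p-q$. Since $qk/p\ge d$,
$$h(i)-h(j)>\tfrac{mk}{p}-1\ge \tfrac{qk}{p}-1\ge d-1,\qquad h(i)-h(j)<\tfrac{mk}{p}+1\le k-\tfrac{qk}{p}+1\le k-d+1 .$$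
The difference is an integer, so $d\le h(i)-h(j)\le k-d$. $\square$

The question comes from "Circular chromatic number: a survey".

**Question.** Let $r,r'$ be rational with $2<r<r'$ and $\lceil r\rceil\ge\lceil r'\rceil-1$. Do there exist a graph $G$ and a vertex $v$ with $\chi_c(G)=r'$ and $\chi_c(G-v)=r$?

The ceiling condition cannot be avoided: by (1) it says $\chi(G-v)\ge\chi(G)-1$. So the question is whether this obvious obstruction is the only one.

One family of pairs is easy. The cone over $H$ is $H$ plus a vertex $v$ joined to all of $H$.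

**Proposition 1.** If $H$ has an edge and $G$ is the cone over $H$, then $\chi_c(G)=\chi(H)+1$. Consequently every pair $(r,\lceil r\rceil+1)$ with $r>2$ rational is realized.

*Proof.* We have $\chi_c(G)\le\chi(G)=\chi(H)+1$. Conversely, take an $(a,b)$-coloring of $G$, rotate it so that $v$ has color $0$, and divide all colors by $b$. With $s=a/b$ this gives $f:V(G)\to[0,s)$ with $f(v)=0$ and $1\le|f(u)-f(w)|\le s-1$ on edges. All vertices of $H$ are adjacent to $v$, so $f(V(H))\subset[1,s-1]$. Adjacent vertices of $H$ have colors at least $1$ apart, so $\lfloor f\rfloor$ is a proper coloring of $H$ with colors in $\{1,\dots,\lfloor s\rfloor-1\}$. Hence $\chi(H)\le\lfloor s\rfloor-1$ and $s\ge\chi(H)+1$.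

For the second statement let $r=p/q$ and $H=K_{p/q}$. Then $\chi_c(H)=r$ by Lemma 1 and $\chi(H)=\lceil r\rceil$ by (1). $\square$

The same proof shows the limitation: a cone always has integer circular chromatic number. What changes for a target such as $r'=8/3$?

## Small pairs by hand: $(5/2,3)$ and $(5/2,8/3)$

*The pair $(5/2,3)$.* Take a $5$-cycle and join a new vertex $v$ to two adjacent vertices. The result is $3$-colorable and contains a triangle, so its circular chromatic number is $3$. Deleting $v$ leaves $C_5=K_{5/2}$.

*The pair $(5/2,8/3)$.* The graph known to have circular chromatic number $8/3$ is $K_{8/3}$. Delete the vertex $0$. The vertices $1,\dots,7$ remain, with $i\sim j$ when $|i-j|\in\{3,4,5\}$; the edges are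
$$14,\ 15,\ 16,\ 25,\ 26,\ 27,\ 36,\ 37,\ 47 .$$
There is a $5$-cycle $1,4,7,2,5$. Map $6\mapsto5$, $3\mapsto2$ and fix the rest. The edges $16,26,36,37$ go to $15,25,25,27$, so this is a homomorphism onto the $5$-cycle. Therefore $\chi_c(K_{8/3}-0)=5/2$.

So a natural first attempt is to take $G=K_{k/d}$ and delete a vertex. It fails because it offers no choice. All vertices of $K_{8/3}$ are equivalent under rotation, so $K_{8/3}$ yields only $r=5/2$ for $r'=8/3$, and says nothing about $(7/3,8/3)$, which the question also allows. We need a construction with two independent inputs, one controlling $G-v$ and one controlling $G$.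

## The product $F\times K_{k/d}$ with one extra vertex

**Definition (product).** The categorical product $F\times K$ has vertex set $V(F)\times V(K)$, with $(x,y)\sim(x',y')$ if and only if $x\sim x'$ and $y\sim y'$.

For example, $K_2\times K_3$ is a $6$-cycle. A homomorphism into $F\times K$ is the same as a pair of homomorphisms, one into $F$ and one into $K$.

**Construction.** For a graph $F$ and $k>2d$, let $G(F;k,d)$ be $F\times K_{k/d}$ together with a new vertex $v$ joined to all $(x,y)$ with $x\in V(F)$ and $y\sim0$, that is, $d\le y\le k-d$.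

This graph is forced on us, in the following sense.

**Proposition 2.** Let $r=p/q$ and $r'=k/d>2$. If some graph $G'$ with a vertex $v'$ satisfies $\chi_c(G')=r'$ and $\chi_c(G'-v')=r$, then $G=G(K_{p/q};k,d)$ with its vertex $v$ also satisfies $\chi_c(G)=r'$ and $\chi_c(G-v)=r$.

*Proof.* By Lemma 1(b), there are homomorphisms $c:G'\to K_{k/d}$ and $h:G'-v'\to K_{p/q}$; after a rotation, $c(v')=0$. The map $v'\mapsto v$, $u\mapsto(h(u),c(u))$ is a homomorphism $G'\to G$: neighbors $u$ of $v'$ have $c(u)\sim0$. So $\chi_c(G)\ge r'$ and $\chi_c(G-v)\ge r$. The maps $(x,y)\mapsto y$, $v\mapsto 0$ from $G$ to $K_{k/d}$, and $(x,y)\mapsto x$ from $G-v$ to $K_{p/q}$, give the reverse inequalities. $\square$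

So if any example exists, this one works, and we may as well study it. For $(7/3,8/3)$ it has $7\cdot8+1=57$ vertices.

**Theorem 1.** Let $n\ge2$ be an integer and $n<k/d\le n+1$. Let $F$ be a connected non-bipartite graph; if $n\ge4$, assume also that $\chi(F)\ge n$ and that every vertex of $F$ lies in a triangle. Put $G=G(F;k,d)$. Then $\chi_c(G)=k/d$. If moreover $\chi_c(F)<k/d$, then $\chi_c(G-v)=\chi_c(F)$.

**Theorem 2.** If $2<r<r'$ are rational and $\lceil r\rceil\ge\lceil r'\rceil-1$, there are a graph $G$ and $v\in V(G)$ with $\chi_c(G)=r'$ and $\chi_c(G-v)=r$.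

So the answer to the question is yes, for every such pair.

*Theorem 1 implies Theorem 2.* Let $n=\lceil r'\rceil-1\ge2$, $r'=k/d$, $r=p/q$ and $F=K_{p/q}$. Then $n<k/d\le n+1$, and $\lceil r\rceil\ge n$ gives $r>n-1$. We check the hypotheses on $F$.

Since $p\ge2q+1$, we have $i\sim i+q$ and $i+q\sim i-1$ (difference $q+1\le p-q$). So $i$ and $i-1$ are joined by a walk of length $2$, and hence any two vertices of $F$ are joined by a walk of even length. Thus $F$ is connected. It is not bipartite, since the adjacent vertices $i,i+q$ are joined by an even walk.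

Let $n\ge4$. Then $\chi(F)\ge\chi_c(F)=r>n-1$, so $\chi(F)\ge n$. Also $p/q>n-1\ge3$, so $2q\le p-q$, and $i,i+q,i+2q$ is a triangle for every $i$.

Finally $\chi_c(F)=r<r'$. Theorem 1 gives $\chi_c(G)=r'$ and $\chi_c(G-v)=r$. $\square$

*The easy parts of Theorem 1.* The map $(x,y)\mapsto y$, $v\mapsto0$ is a homomorphism $G\to K_{k/d}$, so $\chi_c(G)\le k/d$. The projection $G-v\to F$ gives $\chi_c(G-v)\le\chi_c(F)$. If $\chi_c(F)=p/q<k/d$ (with $F$ admitting a $(p,q)$-coloring), there is a homomorphism $h:F\to K_{p/q}\to K_{k/d}$, and $x\mapsto(x,h(x))$ is an injective homomorphism $F\to G-v$. So $F$ is a subgraph of $G-v$, and $\chi_c(G-v)=\chi_c(F)$.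

What remains, and occupies the next three sections, is the lower bound $\chi_c(G)\ge k/d$.

## Lifts to the line, and one number per layer

**Standing assumption.** Suppose, for contradiction, that $G=G(F;k,d)$ has an $(a,b)$-coloring with $s:=a/b<k/d$. Then $2\le s<n+1$.

As with cones, rotate so that $v$ has color $0$ and divide by $b$. We get $f:V(G)\to[0,s)\cap\frac1b\mathbb Z$ with $f(v)=0$, such that adjacent vertices have colors at distance at least $1$ on the circle $\mathbb R/s\mathbb Z$. Write $f_y(x)=f(x,y)$, a function on $F$ for each "layer" $y\in\mathbb Z_k$. Put $N(0)=\{d,d+1,\dots,k-d\}$. Then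
$$f_y(x)\in[1,s-1]\qquad\text{for } y\in N(0),\ x\in V(F). \tag{2}$$

We want to turn $f$ into an $(a,b)$-coloring of $K_{k/d}$, which contradicts Lemma 1(a). Fixing one $x$ and using $y\mapsto f(x,y)$ does not work: $(x,y)$ and $(x,y')$ are never adjacent, since $x\not\sim x$. We must extract from the whole function $f_y$ one number $g(y)$. On the real line a minimum would do: if $\alpha,\beta:V(F)\to\mathbb R$ satisfy $\alpha(x)+1\le\beta(x')\le\alpha(x)+s-1$ for all $x\sim x'$, then $\min\alpha$ and $\min\beta$ satisfy the same inequalities (this is checked inside Lemma 2). On a circle there is no minimum, so we lift to the line, with enough control to make lifts of neighboring layers fit together.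

**Definition (lift, tame).** A lift of $f_y$ is a map $\tilde f_y:V(F)\to\mathbb R$ with $\tilde f_y(x)\equiv f_y(x)\pmod s$ for all $x$. Call $y\in\mathbb Z_k$ tame if $f_y$ has a lift with
$$|\tilde f_y(x_1)-\tilde f_y(x_2)|<2\quad\text{whenever }x_1,x_2\text{ have a common neighbor in }F. \tag{T}$$

*A function that is not tame.* Let $F=K_{5/2}$ and $s=5/2$. Color $F\times K_{k/d}$ by projecting to $F$: $f_y(i)=i/2$ for all $y$. The vertices $i,i+1$ have the common neighbor $i+3$, and $f_y(i+1)-f_y(i)\equiv\frac12\pmod{5/2}$. The real numbers in this class include $-2,\frac12,3$, and only $\frac12$ has absolute value less than $2$. So (T) forces the lift to increase by $\frac12$ at each of the five steps around $\mathbb Z_5$, by $5/2\ne0$ in total. No such lift exists: the function winds around the circle. This is a legitimate coloring of $G-v$, so the vertex $v$ must enter any proof of tameness. It does so through (2).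

For each tame $y$ fix a lift $\tilde f_y$ with (T), and put $g(y)=\min_x\tilde f_y(x)$. Adding a constant multiple of $s$ to a lift preserves (T).

We use the following fact twice. In a connected non-bipartite graph, any two vertices are joined by walks of both parities (make a detour to an odd cycle and go around it). Hence $F\times K_2$ is connected, since a walk in $F$ of length $\ell$ from $x$ to $w$ gives a walk in $F\times K_2$ from $(x,\varepsilon)$ to $(w,\varepsilon+\ell \bmod 2)$. Also, every vertex of $F$ has a neighbor.

**Lemma 2.** Let $y\sim y'$ both be tame. There is an integer $m$ with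
$$\tilde f_y(x)+1\le\tilde f_{y'}(x')+ms\le\tilde f_y(x)+s-1\qquad\text{for all } x\sim x'.$$
Consequently $g(y)+1\le g(y')+ms\le g(y)+s-1$.

*Proof.* Write $\alpha=\tilde f_y$, $\beta=\tilde f_{y'}$. For an ordered pair $(x,x')$ with $x\sim x'$ we have $(x,y)\sim(x',y')$, so $\beta(x')-\alpha(x)$ is congruent mod $s$ to a number in $[1,s-1]$. This interval is shorter than $s$, so there is a unique integer $m(x,x')$ with
$$\alpha(x)+1\le\beta(x')+m(x,x')s\le\alpha(x)+s-1.$$
We show that $m(x,x')$ does not change when one coordinate changes.

Suppose $m(x_2,x')\ge m+1$ where $m=m(x,x')$. Then $\beta(x')\ge\alpha(x)+1-ms$ and $\beta(x')\le\alpha(x_2)+s-1-(m+1)s=\alpha(x_2)-1-ms$. So $\alpha(x_2)-\alpha(x)\ge2$. This contradicts (T) for $y$, since $x'$ is a common neighbor of $x$ and $x_2$. Exchanging $x$ and $x_2$ excludes $m(x_2,x')\le m-1$.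

Suppose $m(x,x_2')\ge m+1$ where $m=m(x,x')$. Then $\beta(x')\ge\alpha(x)+1-ms$ and $\beta(x_2')\le\alpha(x)+s-1-(m+1)s=\alpha(x)-1-ms$. So $\beta(x')-\beta(x_2')\ge2$. This contradicts (T) for $y'$, since $x$ is a common neighbor of $x'$ and $x_2'$. Exchanging $x'$ and $x_2'$ excludes the other inequality.

The ordered pairs $(x,x')$ with $x\sim x'$ correspond to the edges of $F\times K_2$, and changing one coordinate means passing to an edge that shares an endpoint. As $F\times K_2$ is connected, $m(x,x')$ is a constant $m$.

For the last statement, pick $x'$ minimizing $\beta$ and any $x\sim x'$: $g(y')+ms=\beta(x')+ms\ge\alpha(x)+1\ge g(y)+1$. Then pick $x$ minimizing $\alpha$ and any $x'\sim x$: $g(y')+ms\le\beta(x')+ms\le\alpha(x)+s-1=g(y)+s-1$. $\square$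

**Lemma 3.** If every $y\in\mathbb Z_k$ is tame, we have the desired contradiction.

*Proof.* All values of lifts lie in $\frac1b\mathbb Z$, because $f$ takes values there and $s=a/b$. So $b\,g(y)$ is an integer. By Lemma 2, for $y\sim y'$ the difference $b\,g(y')-b\,g(y)$ is congruent mod $a$ to an integer in $[b,a-b]$. Reducing $b\,g(y)$ mod $a$ gives an $(a,b)$-coloring of $K_{k/d}$ with $a/b<k/d$, contradicting Lemma 1(a). $\square$

The task is now to prove that all layers are tame.

## Targets $r'\le4$: tameness passes from a layer to its neighbors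

Let $n\le3$, so $s<k/d\le4$ and $s-2<2$.

**Step 1. One tame layer.** The vertex $d$ lies in $N(0)$. By (2), $f_d$ itself takes values in an interval of length $s-2<2$, so it is a lift satisfying (T), and $d$ is tame.

**Step 2. If $y$ is tame and $y'\sim y$, then $y'$ is tame.** The lift of $f_{y'}(x)$ is chosen by looking at a neighbor in layer $y$. Let $\alpha=\tilde f_y$. For $x\sim x'$ we have $(x,y')\sim(x',y)$, so there is a unique lift $t(x,x')$ of $f_{y'}(x)$ in $[\alpha(x')+1,\alpha(x')+s-1]$.

It does not depend on $x'$. Suppose $x',x''\in N(x)$ and $t(x,x'')=t(x,x')+ms$ with $m\ge1$. Then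
$$\alpha(x')+1+s\le t(x,x')+ms= t(x,x'')\le\alpha(x'')+s-1,$$
so $\alpha(x'')-\alpha(x')\ge2$. This contradicts (T), as $x$ is a common neighbor of $x',x''$. Exchanging $x'$ and $x''$ excludes $m\le-1$. So $t(x):=t(x,x')$ is a well-defined lift of $f_{y'}$.

It satisfies (T). If $x_1,x_2$ have a common neighbor $x'$, then $t(x_1),t(x_2)$ both lie in $[\alpha(x')+1,\alpha(x')+s-1]$, of length $s-2<2$.

**Step 3. Conclusion.** Since $k>2d$, the graph $K_{k/d}$ is connected: $i\sim i+d\sim i-1$, as before. So every $y$ is tame, and Lemma 3 proves Theorem 1 for $n\le3$.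

*Where this stops.* The argument used $n\le3$ only through $s-2<2$. When $k/d>4$, the assumed $s$ may lie in $[4,k/d)$. Then $[1,s-1]$ has length at least $2$, so (2) no longer gives (T) for the first layer. The independence argument in Step 2 survives, but the last line does not: a single neighbor confines the lift only to an interval of length $s-2\ge2$. One neighbor is too weak a constraint on a long circle. The remedy is to use $n-1$ neighbors at once. If $n-1$ points sit around a circle of length $s<n+1$ so that consecutive ones, apart from one large gap, are less than $2$ apart, then a color at distance at least $1$ from all of them must lie in that gap. So we will propagate tameness along $n$-cliques of $K_{k/d}$ instead of along edges. The extra hypotheses on $F$ start such a clique and control its spacing.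

## Targets $r'>4$: tameness passes along $n$-cliques

Let $n\ge4$. Then $s<n+1$, $\chi(F)\ge n$, and $k\ge nd+1$. Every vertex $x$ of $F$ lies in a triangle, so by combining closed walks of lengths $2$ and $3$ there are closed walks at $x$ of every length at least $2$. Call an $n$-clique of $K_{k/d}$ *good* if all its members are tame.

**Step 1. A first good clique: $Z^0=\{0,d,2d,\dots,(n-1)d\}$.** Here the vertex $v$ and the hypothesis $\chi(F)\ge n$ enter. The set is a clique, since the differences lie between $d$ and $(n-1)d\le k-d$.

*The layers $jd$, $1\le j\le n-1$.* We have $jd\in N(0)$, so $f_{jd}(x)\in[1,s-1]$ by (2), and $s-1<n$. Put $c(x,j)=\lfloor f_{jd}(x)\rfloor\in\{1,\dots,n-1\}$. If $x\sim x'$ and $i\ne j$, then $(x,id)\sim(x',jd)$, the two colors differ by at least $1$, and so $c(x,i)\ne c(x',j)$. Thus $c$ is a proper $(n-1)$-coloring of $F\times K_{n-1}$, where $K_{n-1}$ has vertex set $\{1,\dots,n-1\}$.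

*Claim* (Greenwell–Lovász 1974). There is a permutation $\pi$ of $\{1,\dots,n-1\}$ with $c(x,j)=\pi(j)$ for all $x,j$.

*Proof of the claim.* Write $c_x(j)=c(x,j)$. Suppose first that some $c_x$ is a bijection, and let $x'\sim x$. For each $j$, the value $c_{x'}(j)$ is not in $\{c_x(i):i\ne j\}$, so it is the only remaining color $c_x(j)$. Hence $c_{x'}=c_x$, and by connectivity of $F$ all $c_x$ equal one permutation.

Suppose now that no $c_x$ is a bijection. Then for each $x$ there is a color $h(x)$ with $h(x)=c_x(i)=c_x(i')$ for some $i\ne i'$. Let $x'\sim x$. If $c_{x'}(j)=h(x)$, then properness forces $j=i$ and also $j=i'$, which is impossible. So $c_{x'}$ never takes the value $h(x)$, and in particular $h(x')\ne h(x)$. Thus $h$ is a proper $(n-1)$-coloring of $F$, contradicting $\chi(F)\ge n$. This proves the claim.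

So $f_{jd}(V(F))\subset[\pi(j),\pi(j)+1)$. Differences are less than $1$, and $jd$ is tame for $1\le j\le n-1$.

*The layer $0$.* Let $x\sim x'$, and for $1\le i\le n-1$ let $a_i=f_{\pi^{-1}(i)d}(x')\in[i,i+1)$. Since $0\sim\pi^{-1}(i)d$, the color $f_0(x)$ is at circular distance at least $1$ from every $a_i$. We have $a_1<\dots<a_{n-1}<a_1+s$, since all $a_i$ lie in $[1,s-1]$, and $a_{i+1}-a_i<2$. Let $t$ be the lift of $f_0(x)$ in $[a_{n-1},a_{n-1}+s)$. For $1\le i\le n-2$ it cannot lie in $[a_i+s,a_{i+1}+s]$: this interval has length less than $2$, so each of its points is at distance less than $1$ from an endpoint. These intervals cover $[a_1+s,a_{n-1}+s]$, so $t\in[a_{n-1},a_1+s)$. As $t$ is at distance at least $1$ from $a_{n-1}$ and $a_1+s$,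
$$t\in[a_{n-1}+1,\ a_1+s-1]\subset[n,s+1).$$
The interval $[n,s+1)$ does not depend on $x$ or $x'$. It has length $s+1-n<2\le s$, so it contains exactly one lift of $f_0(x)$. Choosing this lift for every $x$ gives a lift of $f_0$ with all differences less than $2$. So $0$ is tame, and $Z^0$ is good.

**Step 2. Spacing in a good clique.** We show that over each vertex $x$ the $n$ lifted colors of a good clique are in increasing order, with all consecutive gaps less than $2$.

Let $Z$ be good. By Lemma 2, the numbers $g(z)$, $z\in Z$, are pairwise at circular distance at least $1$ mod $s$. Label $Z=\{z_0,\dots,z_{n-1}\}$ and, adding multiples of $s$ to the lifts, choose lifts $f_i:=\tilde f_{z_i}$ with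
$$g_0<g_1<\dots<g_{n-1}<g_0+s,\qquad g_i=\min f_i .$$
For $i<j$, apply Lemma 2 to $y=z_i$, $y'=z_j$. Both $g_j-g_i$ and $g_j+ms-g_i$ lie in $(0,s)$, so $m=0$. Hence
$$f_i(x)+1\le f_j(x')\le f_i(x)+s-1\qquad (0\le i<j\le n-1,\ x\sim x').$$
Extend the indices to all integers by $z_{i+n}=z_i$ and $f_{i+n}=f_i+s$. Then
$$f_{i+1}(x')\ge f_i(x)+1\qquad\text{for all } x\sim x',\ i\in\mathbb Z. \tag{3}$$
For $0\le i\le n-2$ this is the lower inequality. For $i=n-1$ it reads $f_0(x')+s\ge f_{n-1}(x)+1$, which is the upper inequality for the pair $z_0,z_{n-1}$ at the vertices $x'\sim x$. The other $i$ follow by translation by $n$. Iterating (3) along a walk,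
$$f_{i+\ell}(w)\ge f_i(x)+\ell\qquad\text{if } F\text{ has a walk of length }\ell\text{ from }x\text{ to }w. \tag{4}$$

Apply (4) to a closed walk at $x$ of length $n+1$: $f_{i+1}(x)+s=f_{i+n+1}(x)\ge f_i(x)+n+1$. Apply it, starting from index $i+1$, to a closed walk of length $n-1$: $f_i(x)+s=f_{i+n}(x)\ge f_{i+1}(x)+n-1$. Together,
$$0<n+1-s\le f_{i+1}(x)-f_i(x)\le s-n+1<2\qquad(x\in V(F),\ i\in\mathbb Z). \tag{5}$$

**Step 3. Exchange: if $Z$ is good and $Z'=(Z\setminus\{z_j\})\cup\{z'\}$ is an $n$-clique, then $Z'$ is good.** We must show that $z'$ is tame. Keep the notation of Step 2.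

*Choosing the lift.* Let $x\sim x'$. For $i\not\equiv j\pmod n$ we have $z'\sim z_i$, hence $(x,z')\sim(x',z_i)$. So every lift $t$ of $f_{z'}(x)$ is at distance at least $1$ from every point of
$$P=\{f_i(x'): i\in\mathbb Z,\ i\not\equiv j \pmod n\},$$
a set invariant under translation by $s$. By (5), $f_i(x')$ is strictly increasing in $i$, and it is unbounded in both directions. If $i,i+1\not\equiv j$, then $f_i(x')$ and $f_{i+1}(x')$ are less than $2$ apart, so $t$ cannot lie in the closed interval between them. Hence $f_{i-1}(x')<t<f_{i+1}(x')$ for some $i\equiv j\pmod n$. Call this interval window $i$. The windows $i$, $i\equiv j$, are pairwise disjoint, and adding $s$ to $t$ moves it from window $i$ to window $i+n$. So exactly one lift of $f_{z'}(x)$ lies in window $j$. Call it $t(x,x')$. Since it is at distance at least $1$ from the ends,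
$$f_{j-1}(x')+1\le t(x,x')\le f_{j+1}(x')-1. \tag{6}$$

*Independence of $x'$.* Let $x',x''\in N(x)$ and suppose $t(x,x'')=t(x,x')+ms$ with $m\ge1$. By (6),
$$f_{j+1}(x'')-f_{j-1}(x')\ge t(x,x'')+1-t(x,x')+1\ge s+2 .$$
The walk $x'',x,x',x,x',\dots,x'$ can be given the even length $2n-2$. So (4) gives
$$f_{j-1}(x')+2s=f_{j-1+2n}(x')\ge f_{j+1}(x'')+2n-2 .$$
Thus $s+2\le2s-2n+2$, that is, $s\ge2n$, contradicting $s<n+1$. Exchanging $x'$ and $x''$ excludes $m\le-1$. So $m=0$, and $t(x):=t(x,x')$ is a well-defined lift of $f_{z'}$.

*Condition (T).* Let $x_1,x_2$ have a common neighbor $x'$. By (6), both $t(x_1)$ and $t(x_2)$ lie in $[f_{j-1}(x')+1,\,f_{j+1}(x')-1]$. By (5),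
$$|t(x_1)-t(x_2)|\le f_{j+1}(x')-f_{j-1}(x')-2\le2(s-n+1)-2=2(s-n)<2 .$$
So $z'$ is tame. The single-neighbor bound $s-2$ has been replaced by $2(s-n)$, and this is what $n-1$ neighbors buy.

**Step 4. Exchanges reach every layer.** For $t\in\mathbb Z_k$ let $Z^t=\{t,t+d,\dots,t+(n-1)d\}\subset\mathbb Z_k$. We pass from $Z^t$ to $Z^{t+1}$ by replacing, one at a time and in this order, $t+(n-1)d,\ t+(n-2)d,\ \dots,\ t$ by their successors ($+1$). At each stage consider the cyclic gaps between consecutive elements. The gaps from the first element to the last are all $d$ or $d+1$. The remaining gap, from the last element back to the first, is at least $k-(n-1)d-1\ge d$, because $k\ge nd+1$. So all gaps are at least $d$, any two elements are at cyclic distance at least $d$, and each stage is an $n$-clique. By Step 3, if $Z^t$ is good, then so is each stage, and in particular $Z^{t+1}$. As $Z^0$ is good by Step 1, all $Z^t$ are good. Since $t\in Z^t$, every $t\in\mathbb Z_k$ is tame.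

Lemma 3 gives the contradiction. This proves Theorem 1 for $n\ge4$, and with it Theorem 2. $\blacksquare$

## All pairs $(\chi_c(G-v),\chi_c(G))$, including $r=2$

With the given definition every graph has $\chi_c\ge2$, and $\chi_c=2$ holds exactly for bipartite graphs, edgeless graphs included. Indeed, a bipartite graph has a $(2,1)$-coloring. Conversely, in a $(2d,d)$-coloring adjacent colors differ by exactly $d$, so the vertices with color less than $d$ and the others form a bipartition. Theorem 2 excludes $r=2$, and something different happens there.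

**Theorem 3.** For rationals $r,r'$ there exist a graph $G$ and $v\in V(G)$ with $G-v$ nonempty, $\chi_c(G-v)=r$ and $\chi_c(G)=r'$ if and only if one of the following holds:

1. $r=r'\ge2$;
2. $2<r<r'$ and $\lceil r'\rceil\le\lceil r\rceil+1$;
3. $r=2$ and $r'=2+\frac1m$ for some integer $m\ge1$.

*Proof.* **Sufficiency.** For (1), take $K_{p/q}$ with $p/q=r$ plus an isolated vertex $v$. Case (2) is Theorem 2. For (3), take $G=C_{2m+1}$ and any $v$. The edges of $K_{(2m+1)/m}$ are the pairs $\{i,i+m\}$ mod $2m+1$, and $m$ is coprime to $2m+1$, so $K_{(2m+1)/m}\cong C_{2m+1}$. By Lemma 1(a), $\chi_c(G)=2+\frac1m$. The graph $G-v$ is a path, so $\chi_c(G-v)=2$.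

**Necessity when $r\ne2$.** Clearly $2\le r\le r'$, since $G-v\subseteq G$. If $r=r'$ we are in (1), so let $r<r'$. If $r>2$, both graphs have edges, and (1) gives $\lceil r\rceil=\chi(G-v)\ge\chi(G)-1=\lceil r'\rceil-1$. This is case (2) of the theorem.

**Necessity when $r=2<r'$.** Now $G-v$ is bipartite and $G$ is not. Let $2m+1$ be the length of a shortest odd cycle of $G$. Since $G\supseteq C_{2m+1}$, $\chi_c(G)\ge2+\frac1m$. We construct a homomorphism $G\to C_{2m+1}$, which gives equality.

Let $(A,B)$ be a bipartition of $G-v$, and put $N_A=N(v)\cap A$, $N_B=N(v)\cap B$. Let $\rho(u)\in\{0,1,2,\dots\}\cup\{\infty\}$ be the distance in $G-v$ from $u$ to $N_A$, with $\rho(u)=\infty$ if there is no path to $N_A$. Finite values of $\rho$ are even on $A$ and odd on $B$. If $u\in N_B$, then $\rho(u)\ge2m-1$. Otherwise a shortest path from $N_A$ to $u$, closed up through $v$, would be an odd closed walk of length $\rho(u)+2<2m+1$, which contains an odd cycle shorter than $2m+1$.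

Let $C_{2m+1}$ have vertices $c_0,\dots,c_{2m}$ in cyclic order. Map
$$v\mapsto c_0,\qquad u\in A\mapsto c_{1+\min(\rho(u),\,2m-2)},\qquad u\in B\mapsto c_{1+\min(\rho(u),\,2m-1)} .$$

*Edges at $v$.* On $N_A$ we have $\rho=0$, so $N_A\mapsto c_1$. On $N_B$ we have $\rho\ge2m-1$, so $N_B\mapsto c_{2m}$. Both are adjacent to $c_0$.

*Edges $uw$ with $u\in A$, $w\in B$.* Either $\rho(u)=\rho(w)=\infty$, and the images are $c_{2m-1},c_{2m}$, which are adjacent; or both values are finite, they differ by at most $1$ and have different parity, so $\rho(w)=\rho(u)\pm1$. In the latter case, if $\rho(u)\le2m-2$, then $\rho(w)\le2m-1$. Neither minimum truncates, and the indices $1+\rho(u)$, $1+\rho(w)$ differ by exactly $1$. If $\rho(u)>2m-2$, then $\rho(u)\ge2m$ by parity, so $\rho(w)\ge2m-1$, and the images are again $c_{2m-1},c_{2m}$.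

So this is a homomorphism, and $r'=2+\frac1m$. $\blacksquare$

Thus for $r>2$ the only obstruction is $\chi(G)\le\chi(G-v)+1$. The hypothesis $r>2$ in Theorem 2 cannot be weakened to $r\ge2$: the pair $(2,8/3)$ satisfies $\lceil2\rceil\ge\lceil8/3\rceil-1$, but $8/3$ is not of the form $2+\frac1m$, so by Theorem 3 it does not occur.
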